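# Monotonicity in the bias of the dimension of harmonic measure on Galton–Watson trees

## 1. Galton–Watson trees, biased walks, harmonic measure, entropy

**Definition 1 (Galton–Watson tree).** A reproduction law is a probability $\mathbf p=(p_k)_{k\ge0}$ on the non-negative integers, with mean $m=\sum_k kp_k$. In a Galton–Watson tree with law $\mathbf p$, for short a GW($\mathbf p$) tree, each vertex has $k$ children with probability $p_k$, independently of the others.

We write $\varnothing$ for the root, $|x|$ for the level of $x$, $x^-$ for its parent, $\nu_T(x)$ for its number of children, $T_x$ for the subtree formed by $x$ and its descendants, and $Z_n$ for the number of vertices of level $n$. We write $x\le z$ if $x$ is an ancestor of $z$ or $z$ itself, and $x<z$ if moreover $x\ne z$. An extra vertex $\varnothing_*$ is attached as the parent of the root. Vertices carry Ulam–Harris labels (finite words; the children of $u$ are $u1,u2,\dots,u\nu_T(u)$), so one may fix a label $u$ before the tree is drawn.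

We use the branching property in this form. Fix a label $u$. Given $u\in T$ and given the part of $T$ outside the strict descendants of $u$, the number $\nu_T(u)$ has law $\mathbf p$; given $\nu_T(u)$ as well, the subtrees at the children of $u$ are i.i.d. GW($\mathbf p$) trees. In particular $T_u$ is then a GW($\mathbf p$) tree independent of what lies outside.

The standing hypotheses are
$$1<m<\infty,\qquad \sum_{k\ge1}p_k\,k\log k<\infty,\qquad \mathbf p\ \text{is not a Dirac mass},$$
and $T$ is a GW($\mathbf p$) tree conditioned on non-extinction. Let $f(s)=\sum_kp_ks^k$ and let $q<1$ be the extinction probability, so $f(q)=q$.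

We recall a textbook fact. Under this conditioning, the subtree $T^*\subset T$ of vertices with infinitely many descendants is a GW($\mathbf p^*$) tree, where $\mathbf p^*$ has generating function
$$f^*(s)=\frac{f(q+(1-q)s)-q}{1-q}.$$
Here $p^*_0=f^*(0)=0$, and the mean is $(f^*)'(1)=f'(1)=m$.

*Example.* Let $p_0=\frac14$, $p_2=\frac34$, so $m=\frac32$. The equation $\frac14+\frac34q^2=q$ has roots $1$ and $\frac13$, so $q=\frac13$. Then $f(\frac{1+2s}3)=\frac14+\frac{(1+2s)^2}{12}=\frac13+\frac{s+s^2}{3}$, so $f^*(s)=\frac{s+s^2}2$. Thus $\mathbf p^*$ is the law $p_1=p_2=\frac12$, also of mean $\frac32$.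

**Definition 2 ($\lambda$-biased walk).** Let $\lambda>0$. From $x\in T$ the walk $(X_n)$ goes to the parent of $x$ with probability $\frac{\lambda}{\lambda+\nu_T(x)}$ and to each child with probability $\frac1{\lambda+\nu_T(x)}$. From $\varnothing_*$ it goes to $\varnothing$.

*Example.* For $\lambda=1$ this is simple random walk on $T\cup\{\varnothing_*\}$. On the binary tree, $|X_n|$ goes up with probability $\frac2{\lambda+2}$ and down with probability $\frac\lambda{\lambda+2}$, so the walk is transient for $\lambda<2$.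

We take as given that for $0<\lambda<m$ the walk on $T$ is a.s. transient, and so converges a.s. to a ray.

**Definition 3 (harmonic measure).** The boundary $\partial T$ is the set of infinite self-avoiding paths $\xi=(\xi_0=\varnothing,\xi_1,\xi_2,\dots)$ from the root, with the metric $e^{-|\xi\wedge\eta|}$, where $|\xi\wedge\eta|$ is the length of the common initial segment. For $0<\lambda<m$ the harmonic measure $\mu^T_\lambda$ is the law, given $T$, of the ray to which the walk converges.

*Example.* Let the root have two children: $y$, carrying a binary tree, and $y'$, with a single child that carries a binary tree. Let $0<\lambda<2$. For a vertex $x$ let $\beta_x$ be the probability that the walk from $x$ never hits $x^-$. At a vertex $x$ the walk jumps to $x^-$ with weight $\lambda$, and to a child $v$ of $x$ without ever coming back with weight $\beta_v$. So $\beta_x=S/(\lambda+S)$ with $S$ the sum of the $\beta_v$. In the binary tree all $\beta$'s are equal and positive, so $\beta=\frac{2\beta}{\lambda+2\beta}$ gives $\beta_y=1-\frac\lambda2$.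 Then $\beta_{y'}=\frac{1-\lambda/2}{\lambda+1-\lambda/2}=\frac{2-\lambda}{2+\lambda}$. The ray passes through $y$ with probability
$$\frac{\beta_y}{\beta_y+\beta_{y'}}=\frac{1/2}{1/2+1/(2+\lambda)}=\frac{2+\lambda}{4+\lambda}.$$
The harmonic measure does depend on $\lambda$.

**Definition 4 (dimension of harmonic measure).** The Hausdorff dimension of a probability measure on $\partial T$ is the least Hausdorff dimension of a Borel set of full measure. We take as given that there is a deterministic constant $d_\lambda=d_\lambda(\mathbf p)$ which, for a.e. $T$, is the Hausdorff dimension of $\mu_\lambda^T$, and that equivalently, for $\mu^T_\lambda$-a.e. $\xi$,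
$$\lim_{n\to\infty}-\frac1n\log\mu^T_\lambda\bigl(\{\eta\in\partial T:\eta_n=\xi_n\}\bigr)=d_\lambda. \tag{1}$$

*Example.* On the $k$-ary tree, $k\ge2$ and $\lambda<k$, symmetry gives mass $k^{-n}$ to each vertex of level $n$, so the limit is $\log k$ for every $\lambda$. This is the Dirac case. In the previous example, inside each of the two binary trees the measure is uniform by symmetry, so the limit is $\log 2$ for every $\lambda$, although the measure changes with $\lambda$.

**Definition 5 (entropy).** For a law $\mu$ on a finite set, $H(\mu)=-\sum_z\mu(z)\log\mu(z)$. We write $H(A)$ for the entropy of the law of a random variable $A$, and $H(A|B)=\sum_bP(B=b)\,H(\text{law of }A\text{ given }B=b)$.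

*Example.* The uniform law on $k$ points has entropy $\log k$, the maximum on $k$ points. The law $(\frac12,\frac14,\frac14)$ has entropy $\frac32\log2$.

We use the textbook facts $H(A)\le H(A,B)=H(B)+H(A|B)$ and Fano's inequality: if $A,B$ take values in the same set of $K$ points, then $H(A|B)\le\log2+P(A\ne B)\log K$. Finally we recall Chebyshev's inequality for covariances: if $X$ is a real random variable, $X'$ an independent copy, and $F,G$ are monotone in the same direction, then
$$\mathrm{Cov}(F(X),G(X))=\tfrac12E\big[(F(X)-F(X'))(G(X)-G(X'))\big]\ge0,$$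
and the sign is $\le0$ for opposite directions.

## 2. Statements: $d_\lambda$ as a function of $\lambda\in(0,m)$

A larger $\lambda$ pulls the walk more strongly towards the root. The question is: is $d_\lambda$ a monotonic function of $\lambda$ on $(0,m)$, for every $\mathbf p$ satisfying the standing hypotheses? Monotonic means non-increasing or non-decreasing. The question comes from https://scbd-sto.univ-paris13.fr/internet/ederasme_th_2018_rousselin.pdf, where it is stated as open. The answer is yes.

**Theorem 1.** For every $\mathbf p$ satisfying the standing hypotheses, $\lambda\mapsto d_\lambda(\mathbf p)$ is non-decreasing on $(0,m)$.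

**Theorem 2.** It is strictly increasing: for every $[\lambda_1,\lambda_2]\subset(0,m)$ there is $c>0$ with $d_{\lambda''}-d_{\lambda'}\ge c(\lambda''-\lambda')$ whenever $\lambda_1\le\lambda'<\lambda''\le\lambda_2$. Consequently $\sum_kp_k^*\log k<d_\lambda<\log m$ on $(0,m)$.

**Theorem 3 (finite levels, all $\lambda>0$).** Let $p_0=0$, $m<\infty$, let $T$ be a GW($\mathbf p$) tree, $n\ge1$, and let $\mu_n$ be the law, given $T$, of the first vertex of level $n$ visited by the $\lambda$-biased walk from $\varnothing$. Then $\lambda\mapsto E[H(\mu_n)]$ is non-decreasing on $(0,\infty)$. Moreover $E\sum_{|z|=n}\mu_n(z)^r$ is non-decreasing in $\lambda$ for $0<r<1$ and non-increasing for $r>1$.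

Theorem 3 is the core. It concerns finite trees, so one may differentiate in $\lambda$. Theorem 1 follows from it through $d_\lambda=\lim_n\frac1nE[H(\mu_n)]$, and Theorem 2 through a quantitative version.

## 3. Pruning the finite bushes: reduction to $p_0=0$

The purpose of this section is to remove leaves from the tree. A vertex of $T^*$ may have children in $T\setminus T^*$, each carrying a finite bush. The walk leaves a finite bush a.s., and only through the vertex of $T^*$ to which the bush is attached. So watch the walk on $T^*\cup\{\varnothing_*\}$, at the times when its position there changes. From $x\in T^*$ it moves to the parent and to the children in $T^*$ with weights $\lambda$ and $1$. This is the $\lambda$-biased walk on $T^*$, it is transient, and it has the same limit ray. Hence $\mu_\lambda^{T}=\mu_\lambda^{T^*}$, and (1) holds on $T^*$ with the same constant $d_\lambda(\mathbf p)$.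

The law $\mathbf p^*$ is not Dirac. If $q=0$, then $\mathbf p^*=\mathbf p$. Suppose $q>0$ and $f^*(s)=s^k$. Then $k=m>1$, so $k\ge2$, and $f(x)=q+(1-q)\big(\frac{x-q}{1-q}\big)^k$ on $[q,1)$, hence as power series. The coefficient of $x^{k-1}$ on the right is $-kq(1-q)^{1-k}<0$, which is impossible.

From now on $T$ is a GW($\mathbf p$) tree where $\mathbf p$ (formerly $\mathbf p^*$) has $p_0=0$, mean $m\in(1,\infty)$, and is not Dirac. For $\lambda<m$ the walk is transient and (1) holds. Nothing else about $\mathbf p$ will be used. Put $W_n=Z_n/m^n$. Then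
$$E\log^+W_n\le EW_n=1,\qquad E\log Z_n\le\log EZ_n=n\log m. \tag{2}$$

## 4. Exit probabilities on a finite tree

Fix a finite tree $\tau$ of height $n\ge1$ all of whose leaves are at level $n$. Excursions $\varnothing\to\varnothing_*\to\varnothing$ do not affect where level $n$ is first hit. So we may use the continuous-time chain on $\tau$ with rate $1$ to each child and rate $\lambda$ to the parent (for $x\ne\varnothing$), stopped at the hitting time $\sigma_n$ of level $n$. Put $U_x(z)=P_x(X_{\sigma_n}=z)$ and $\mu(z)=U_\varnothing(z)$.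

**Definition 6 (escape quantities).** For $x\ne\varnothing$ and a leaf $z$, let $h_x(z)=P_x(\text{level }n\text{ is hit before }x^-,\text{ at }z)$, let $\beta_x=\sum_zh_x(z)$ and $\rho_x=1-\beta_x$. For a leaf $x$, $h_x(x)=\beta_x=1$ and $\rho_x=0$. For $|x|<n$ let $S_x=\sum_{y\text{ child of }x}\beta_y$.

Let $x\ne\varnothing$, $|x|<n$. While at $x$, the chain jumps to $x^-$ at rate $\lambda$, and at rate $\beta_y$ it jumps to the child $y$ and then hits level $n$ before returning to $x$. All other jumps lead back to $x$. So the expected time at $x$ before $x^-$ or level $n$ is hit equals $1/(\lambda+S_x)$. Hence, with $y$ the child of $x$ towards $z$,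
$$h_x(z)=\frac{h_y(z)}{\lambda+S_x},\quad \beta_x=\frac{S_x}{\lambda+S_x},\quad \rho_x=\frac{\lambda}{\lambda+S_x},\quad h_x(z)=\prod_{x\le v<z}\frac{\rho_v}{\lambda}. \tag{3}$$
By induction from the leaves, every $\beta_x$ and every $S_x$ is positive.

For $|u|<n$ let $\pi_u=P_\varnothing(\text{hit }u\text{ before }\sigma_n)$. Let $g_\varnothing=0$ and, for $u\ne\varnothing$, $g_u=\lambda\bigl(1-P_{u^-}(\text{hit }u\text{ before }\sigma_n)\bigr)\in[0,\lambda]$. The events in these definitions are decided before the walk goes below $u$, so $\pi_u$ and $g_u$ depend only on the tree outside the strict descendants of $u$.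

Let $G(\varnothing,u)$ be the expected time spent at $u$ before $\sigma_n$ from $\varnothing$, and $\theta(u)=P_\varnothing(X_{\sigma_n}\in T_u)$. While at $u$, the chain leaves without returning before $\sigma_n$ at rate $S_u$ downwards and $g_u$ upwards. Once $u$ is hit, the total time there is thus exponential of parameter $S_u+g_u$. Decomposing at the last exit from $u$, for $y$ a child of $u$ and $w\in T_y$ a leaf,
$$\theta(u)=G(\varnothing,u)S_u,\qquad \mu(w)=G(\varnothing,u)\,h_y(w),\qquad G(\varnothing,u)=\frac{\pi_u}{S_u+g_u}. \tag{4}$$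

## 5. Heights one and two by hand, and a tree of height three whose entropy decreases

*Height one.* The law $\mu_1$ is uniform on the children of the root, and $H(\mu_1)=\log\nu_T(\varnothing)$ does not depend on $\lambda$.

*Height two, one tree.* Let the root have two children, $y$ with one leaf $w$ and $y'$ with two leaves. By (3), $h_y(w)=\frac1{\lambda+1}$ and $h_{y'}(z)=\frac1{\lambda+2}$, and by (4) at $u=\varnothing$ the masses are proportional to these. So
$$\mu(w)=\frac{\lambda+2}{3\lambda+4},\qquad \mu(z)=\frac{\lambda+1}{3\lambda+4}\ \text{ for each of the two leaves }z\in T_{y'}.$$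
As $\lambda\downarrow0$ this tends to $(\frac12,\frac14,\frac14)$, with entropy $\frac32\log2$. As $\lambda\to\infty$ it tends to the uniform law, with entropy $\log3$.

*Height two, every tree.* If the leaf $w$ lies below a child with $k$ leaves, put $a_w=\frac1{\lambda+k}$. Then $\mu(w)=a_w/\sum_za_z$. Since $\partial_\lambda a_w=-a_w^2$, we get $\partial_\lambda\mu(w)=\mu(w)\bigl(\sum_z\mu(z)a_z-a_w\bigr)$, and hence
$$\partial_\lambda H(\mu)=-\sum_w\partial_\lambda\mu(w)\log\mu(w)=\mathrm{Cov}_\mu(a,\log\mu)=\mathrm{Cov}_\mu(a,\log a)\ge0$$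
by Chebyshev. So for every fixed tree of height two the entropy is non-decreasing in $\lambda$.

This suggests proving $\partial_\lambda H(\mu_n)\ge0$ for each fixed tree and only then averaging. That fails at height three. Let the root have two children $y,y'$. Let $y$ have one child, which has three leaf children. Let $y'$ have two children, each with one leaf child. By (3),
$$\beta_y=\frac{3/(\lambda+3)}{\lambda+3/(\lambda+3)}=\frac3{\lambda^2+3\lambda+3},\qquad \beta_{y'}=\frac{2/(\lambda+1)}{\lambda+2/(\lambda+1)}=\frac{2}{\lambda^2+\lambda+2}.$$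
Let $\alpha=\beta_y/(\beta_y+\beta_{y'})$, the probability of exiting below $y$. By symmetry the exit point is uniform on three leaves below $y$ and on two below $y'$. So
$$H=-\alpha\log\alpha-(1-\alpha)\log(1-\alpha)+\alpha\log3+(1-\alpha)\log2 .$$
At $\lambda=0$, $\beta_y=\beta_{y'}=1$, $\beta_y'(0)=-1$ (derivative in $\lambda$) and the derivative of $\beta_{y'}$ is $-\frac12$. So $\alpha=\frac12$ and $\partial_\lambda\alpha=\frac{-1+1/2}{4}=-\frac18$. The binary entropy is stationary at $\alpha=\frac12$, so
$$\partial_\lambda H\big|_{\lambda=0+}=-\tfrac18\log\tfrac32<0 .$$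
Here $H$ starts at $\log2+\frac12\log6=\log\sqrt{24}$ and decreases at first. As $\lambda\to\infty$ it tends to $\log5>\log\sqrt{24}$, since $h_y(w)=(\lambda^2+3\lambda+3)^{-1}$ and $h_{y'}(z)=(\lambda^2+\lambda+2)^{-1}$ become equivalent. So the entropy of this tree is not monotone, and Theorem 3 must use the average over $T$. An exact formula for $\partial_\lambda H$ will show where.

## 6. The derivative of the exit law as a sum over branch points

For $y\ne\varnothing$ and a leaf $w\in T_y$ set
$$\Phi_y(w)=\frac1\lambda\sum_{y\le x<w}\ \prod_{y\le v\le x}\rho_v,\qquad L_y(w)=-\log h_y(w).$$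
If $y=w$ is a leaf, both are $0$. In the height-two tree above, $\Phi_y(w)=\frac{1}{\lambda+1}$ and $\Phi_{y'}(z)=\frac1{\lambda+2}$.

**Lemma 1.** For any function $\phi$ on the leaves, held fixed in the differentiation,
$$\sum_z\partial_\lambda\mu(z)\phi(z)=\frac12\sum_{|u|<n}\frac{\pi_u}{(S_u+g_u)^2}\sum_{y\ne y'}\ \sum_{w\in T_y,\,z\in T_{y'}}h_y(w)h_{y'}(z)\bigl(\Phi_y(w)-\Phi_{y'}(z)\bigr)\bigl(\phi(z)-\phi(w)\bigr), \tag{5}$$
where $(y,y')$ runs over ordered pairs of distinct children of $u$, and $w,z$ over leaves.

*Proof.*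

**Step 1 (differentiate the Dirichlet problem).** The aim is a first formula for $\partial_\lambda\mu(z)$. For functions $V$ on $\tau$ and $|x|<n$ put $\mathcal LV(x)=\sum_{y\text{ child of }x}(V_y-V_x)+\lambda1_{x\ne\varnothing}(V_{x^-}-V_x)$. If $V=0$ on level $n$, then since $V(X_{t\wedge\sigma_n})-\int_0^{t\wedge\sigma_n}\mathcal LV(X_s)\,ds$ is a martingale and $E_x\sigma_n<\infty$, letting $t\to\infty$ gives $V_x=-\sum_{|v|<n}G(x,v)\,\mathcal LV(v)$, with $G(x,v)$ the expected time at $v$ before $\sigma_n$ from $x$. So the Dirichlet operator is injective, hence invertible, with inverse $-G$. Now $\mathcal LU_\cdot(z)=0$ with boundary values $1_{x=z}$ independent of $\lambda$. By Cramer's rule $U$ is smooth in $\lambda$. Differentiating, $V=\partial_\lambda U_\cdot(z)$ vanishes on level $n$ and $\mathcal LV(x)=-1_{x\ne\varnothing}(U_{x^-}(z)-U_x(z))$. At $\varnothing$ this reads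
$$\partial_\lambda\mu(z)=\sum_{x\ne\varnothing,\,|x|<n}G(\varnothing,x)\bigl(U_{x^-}(z)-U_x(z)\bigr).$$

**Step 2 (rewrite as a double sum over leaves).** The aim is to make differences $\phi(z)-\phi(w)$ appear. Put $h_x(z)=0$ for $z\notin T_x$. By the strong Markov property at the hitting time of $x^-$, $U_x=h_x+\rho_xU_{x^-}$, so $U_{x^-}-U_x=\beta_xU_{x^-}-h_x$. By (3) and (4), $G(\varnothing,x)=\theta(x)/S_x=\theta(x)\rho_x/(\lambda\beta_x)$. Hence
$$\partial_\lambda\mu(z)=\sum_{x\ne\varnothing,\,|x|<n}\theta(x)\frac{\rho_x}\lambda\Bigl(U_{x^-}(z)-\frac{h_x(z)}{\beta_x}\Bigr).$$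
For $w\in T_x$ with child $y$ of $x$ towards $w$, $\theta(x)h_x(w)/\beta_x=G(\varnothing,x)(\lambda+S_x)h_x(w)=G(\varnothing,x)h_y(w)=\mu(w)$. Also $\theta(x)=\sum_{w\in T_x}\mu(w)$ and $\sum_zU_{x^-}(z)=1$. Multiplying by $\phi(z)$ and summing,
$$\sum_z\partial_\lambda\mu(z)\phi(z)=\sum_{w,z}\ \sum_{\varnothing\ne x<w}\mu(w)\frac{\rho_x}\lambda U_{x^-}(z)\bigl(\phi(z)-\phi(w)\bigr).$$

**Step 3 (the terms with $z\in T_x$ cancel).** Fix $x$ and let $w,z\in T_x$. To reach $z$ the walk must pass through $x$, so $\mu(z)=\pi_xU_x(z)$ and $U_{x^-}(z)=P_{x^-}(\text{hit }x\text{ before }\sigma_n)\,\mu(z)/\pi_x$. The term is a symmetric function of $(w,z)$ times the antisymmetric $\phi(z)-\phi(w)$, and the sum over $w,z\in T_x$ is $0$.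

**Step 4 (the terms with $z\notin T_x$ are summed over $x$).** Let $u=w\wedge z$ be the last common ancestor, so $u<x<w$, and let $y$ be the child of $u$ towards $w$. For $u<v<x$ we have $z\notin T_v$, so $U_v(z)=\rho_vU_{v^-}(z)$. Thus $U_{x^-}(z)=U_u(z)\prod_{u<v<x}\rho_v$. Summing over $x$,
$$\sum_{u<x<w}\frac{\rho_x}\lambda U_{x^-}(z)=U_u(z)\cdot\frac1\lambda\sum_{y\le x<w}\ \prod_{y\le v\le x}\rho_v=\Phi_y(w)U_u(z)=\Phi_y(w)\frac{\mu(z)}{\pi_u}.$$
Therefore
$$\sum_z\partial_\lambda\mu(z)\phi(z)=\sum_{|u|<n}\frac1{\pi_u}\sum_{y\ne y'}\ \sum_{w\in T_y,\,z\in T_{y'}}\mu(w)\mu(z)\Phi_y(w)\bigl(\phi(z)-\phi(w)\bigr).$$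

**Step 5 (symmetrize).** To get the stated form, exchange $(y,w)$ with $(y',z)$ and average the two expressions: $\Phi_y(w)$ becomes $\frac12(\Phi_y(w)-\Phi_{y'}(z))$. By (4), $\mu(w)=\pi_uh_y(w)/(S_u+g_u)$ and $\mu(z)=\pi_uh_{y'}(z)/(S_u+g_u)$. Inserting these gives (5). $\square$

*Check on the height-two tree*, with $\phi=1_{\{w\}}$. Only $u=\varnothing$ contributes, with $\pi=1$, $g=0$, $S=\frac1{\lambda+1}+\frac2{\lambda+2}=\frac{3\lambda+4}{(\lambda+1)(\lambda+2)}$. The two orders of $(y,y')$ contribute equally, so (5) gives $\frac1{S^2}\cdot2\cdot\frac1{\lambda+1}\cdot\frac1{\lambda+2}\cdot\bigl(\frac1{\lambda+1}-\frac1{\lambda+2}\bigr)\cdot(-1)=-\frac{2}{(3\lambda+4)^2}$, which is the derivative of $\frac{\lambda+2}{3\lambda+4}$.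

Now take $\phi=-\log\mu$. Since $\sum_z\partial_\lambda\mu(z)=0$, the left side of (5) is $\partial_\lambda H(\mu)$. By (4), the common factor $G(\varnothing,u)$ drops out and $\phi(z)-\phi(w)=L_{y'}(z)-L_y(w)$. So
$$\partial_\lambda H(\mu)=-\frac12\sum_{|u|<n}\frac{\pi_u}{(S_u+g_u)^2}\sum_{y\ne y'}\sum_{w,z}h_y(w)h_{y'}(z)\bigl(\Phi_y(w)-\Phi_{y'}(z)\bigr)\bigl(L_y(w)-L_{y'}(z)\bigr). \tag{6}$$

Everything turns on the sign of $(\Phi_y(w)-\Phi_{y'}(z))(L_y(w)-L_{y'}(z))$. If $T_y,T_{y'}$ have height one, then $\Phi=\rho/\lambda=e^{-L}$, the two differences have opposite signs, and we recover height two. In the height-three counterexample, as $\lambda\downarrow0$,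
$$\Phi_y(w)=\frac{2\lambda+3}{\lambda^2+3\lambda+3}\to1,\quad \Phi_{y'}(z)=\frac{2\lambda+1}{\lambda^2+\lambda+2}\to\tfrac12,\quad L_y(w)\to\log3,\quad L_{y'}(z)\to\log2,$$
so both differences are positive. At the other branch points of that tree the subtrees are isomorphic copies with constant $\Phi$ and $L$, and contribute $0$. With $\sum_{w,z}h_yh_{y'}=\beta_y\beta_{y'}\to1$ and $S\to2$, (6) gives $-\frac14\cdot\frac12\log\frac32$, in agreement with Section 5.

## 7. Averaging a pair of i.i.d. subtrees: from (6) to a covariance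

If we average over $T$, the subtrees $T_y,T_{y'}$ in (6) are i.i.d. For i.i.d. objects and a weight that factorizes, the average of a product of differences is twice a covariance. The weight $(S_u+g_u)^{-2}$ does not factorize, as $S_u$ contains $\beta_y+\beta_{y'}$. However, $x^{-2}=\int_0^\infty te^{-tx}\,dt$ is a mixture of exponentials, and these do factorize. We carry this out.

In Sections 7–9, $\mathbf p$ has bounded support (and $p_0=0$), so trees of bounded height take finitely many values. Let $T$ be a GW($\mathbf p$) tree cut at height $l\ge0$, with an extra parent attached to the root. Let $\beta=\beta^{(l)}$, $h(w)$, $\Phi(w)$, $L(w)$ ($|w|=l$) be the quantities $\beta_y,h_y,\Phi_y,L_y$ for $y$ the root of $T$. For $t\ge0$ set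
$$\langle\psi\rangle_t=E\Bigl[\sum_{|w|=l}h(w)e^{-t\beta}\psi(w)\Bigr].$$
For $a\ge0$ and $T,T'$ independent copies, with primes for the quantities of $T'$, put
$$\Theta_l(a)=E\sum_{w\in T,\,z\in T'}h(w)h'(z)\,(a+\beta+\beta')^{-2}\bigl(\Phi(w)-\Phi'(z)\bigr)\bigl(L(w)-L'(z)\bigr).$$
Write $(a+\beta+\beta')^{-2}=\int_0^\infty te^{-ta}e^{-t\beta}e^{-t\beta'}dt$. Fubini applies, since there are finitely many trees and $\beta$ is bounded below by a positive constant. Expanding the product of differences and using that $T,T'$ are i.i.d., we get for each $t$ the value $2\bigl(\langle1\rangle_t\langle\Phi L\rangle_t-\langle\Phi\rangle_t\langle L\rangle_t\bigr)$. So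
$$-\Theta_l(a)=2\int_0^\infty te^{-ta}K_t\,dt,\qquad K_t=\langle\Phi\rangle_t\langle L\rangle_t-\langle1\rangle_t\langle\Phi L\rangle_t=-\langle1\rangle_t^2\,\mathrm{Cov}_t(\Phi,L), \tag{7}$$
where $\mathrm{Cov}_t$ is the covariance for the normalized expectation $\psi\mapsto\langle\psi\rangle_t/\langle1\rangle_t$. It remains to show $\mathrm{Cov}_t(\Phi,L)\le0$. This concerns one random tree with one marked leaf.

## 8. The spine as a family of independent variables

The aim here is to express $h,\beta,\Phi,L$ through independent real variables, one per generation. Fix $w$ at level $l$ with ancestors $w_0=\text{root},w_1,\dots,w_l=w$. Let $s_i$ be the sum of the $\beta$'s of the siblings of $w_{i+1}$, and $\rho_i=\rho_{w_i}$. Since $S_{w_i}=\beta_{w_{i+1}}+s_i$,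
$$\rho_l=0,\qquad \rho_i=\frac\lambda{\lambda+1-\rho_{i+1}+s_i}\quad(0\le i<l), \tag{8}$$
$$\beta=1-\rho_0,\qquad h=\prod_{i<l}\frac{\rho_i}\lambda,\qquad L=-\sum_{i<l}\log\frac{\rho_i}\lambda,\qquad \Phi=\frac1\lambda\sum_{i<l}\ \prod_{j\le i}\rho_j. \tag{9}$$
Downward induction on $i$ gives $\rho_i\in(0,1)$ for $i<l$ at every point of $[0,\infty)^l$, so these are smooth functions of $(s_0,\dots,s_{l-1})\in[0,\infty)^l$.

**Many-to-one formula.** For every function $\Psi$,
$$E\sum_{|w|=l}\Psi(s_0,\dots,s_{l-1})=m^lE\,\Psi(\hat s_0,\dots,\hat s_{l-1}), \tag{10}$$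
with independent $\hat s_i$, where $\hat s_i$ is a sum of $\hat\nu-1$ i.i.d. copies of $\beta^{(l-i-1)}$ and $P(\hat\nu=k)=kp_k/m$.

*Proof.* Induction on $l$; $l=0$ is trivial. Let $\tilde\Psi(s_0)$ be the expectation of $\sum_{|w'|=l-1}\Psi(s_0,s_1,\dots)$ over a GW tree of height $l-1$, with $s_1,\dots,s_{l-1}$ read along the ancestors of $w'$. By induction it equals $m^{l-1}E\Psi(s_0,\hat s_1,\dots,\hat s_{l-1})$. If the root has $k$ children, then for each child $y$ the subtree $T_y$ is independent of the $k-1$ siblings, whose $\beta$'s are i.i.d. copies of $\beta^{(l-1)}$ with sum $s_0$. So the left side of (10) is $\sum_kp_kk\,E\bigl[\tilde\Psi(\beta_1+\dots+\beta_{k-1})\bigr]=m\,E\tilde\Psi(\hat s_0)$, with $\beta_1,\beta_2,\dots$ such copies. $\square$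

So for $\psi$ a function of $(s_i)$ we have $\langle\psi\rangle_t/\langle1\rangle_t=E_t\psi$, where $P_t$ has density proportional to
$$D_t:=h\,e^{-t\beta}$$
with respect to the product law of $(\hat s_i)$.

*Example.* In the counterexample, $l=2$. The leaf below $y$ has $(s_0,s_1)=(0,2)$, and the leaf below $y'$ has $(s_0,s_1)=(\frac1{\lambda+1},0)$. These points are not comparable coordinatewise. We shall see that $\Phi$ is non-increasing and $L$ non-decreasing in each $s_j$, so a wrong sign can come only from incomparable points. For independent $s_j$, averaging repairs the sign by the classical correlation inequality. But $P_t$ is not a product law, so a condition on $D_t$ is needed.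

**Lemma 2 (FKG).** Let $\varrho_0,\dots,\varrho_{l-1}$ ($l\ge1$) be probability measures with finite support in $[0,\infty)$. Let $D>0$ be $C^2$ on $[0,\infty)^l$ with $\partial_i\partial_j\log D\ge0$ for $i\ne j$. Let $P$ be the probability with density proportional to $D$ with respect to $\bigotimes\varrho_i$. Let $F,\tilde F$ be $C^1$ on $[0,\infty)^l$ with all partial derivatives $\le0$. Then, with $s_{\ge1}=(s_1,\dots,s_{l-1})$,
$$\mathrm{Cov}(F,\tilde F)\ \ge\ E\bigl[\mathrm{Cov}(F,\tilde F\mid s_{\ge1})\bigr]\ \ge\ 0.$$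

*Proof.* The second inequality is Chebyshev's: given $s_{\ge1}$, both functions are non-increasing in $s_0$. This also settles $l=1$, where there is nothing to condition on. Let $l\ge2$ and assume the lemma for $l-1$.

**Step 1 (integrate out $s_0$).** The aim is to see that the hypotheses survive. For $\sigma\in[0,\infty)^{l-1}$ let $\bar D(\sigma)=\int D(s_0,\sigma)\,\varrho_0(ds_0)$, let $Q_\sigma$ be the probability on $s_0$ with density $D(\cdot,\sigma)/\bar D(\sigma)$ with respect to $\varrho_0$, and $\bar F(\sigma)=\int F(s_0,\sigma)\,Q_\sigma(ds_0)$; define $\bar{\tilde F}$ likewise. Then $Q_\sigma$ is the law of $s_0$ given $s_{\ge1}=\sigma$, and $s_{\ge1}$ has density proportional to $\bar D$, which is $C^2$. All integrals are finite sums, so differentiation is immediate: $\partial_j\log\bar D=Q_\sigma[\partial_j\log D]$, and for $i\ne j$ in $\{1,\dots,l-1\}$,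
$$\partial_i\partial_j\log\bar D=Q_\sigma[\partial_i\partial_j\log D]+\mathrm{Cov}_{Q_\sigma}(\partial_i\log D,\partial_j\log D)\ge0,$$
$$\partial_j\bar F=Q_\sigma[\partial_jF]+\mathrm{Cov}_{Q_\sigma}(F,\partial_j\log D)\le0.$$
For the signs: since $\partial_0\partial_i\log D\ge0$ and $\partial_0\partial_j\log D\ge0$, both $\partial_i\log D$ and $\partial_j\log D$ are non-decreasing in $s_0$, and $F$ is non-increasing in $s_0$. Chebyshev applies to each covariance. The same holds for $\bar{\tilde F}$.

**Step 2 (total covariance).** To conclude, apply the induction hypothesis to $\bar D,\bar F,\bar{\tilde F}$. It gives $\mathrm{Cov}(\bar F,\bar{\tilde F})\ge0$, and $\mathrm{Cov}(F,\tilde F)=E[\mathrm{Cov}(F,\tilde F\mid s_{\ge1})]+\mathrm{Cov}(\bar F,\bar{\tilde F})$. $\square$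

**Lemma 3.** $\partial_i\partial_j\log D_t\ge0$ for all $i,j$. All partial derivatives in the $s_j$ of $\Phi$ are non-positive, and those of $L$ are non-negative. Hence for $l\ge1$
$$\mathrm{Cov}_t(\Phi,L)\ \le\ E_t\bigl[\mathrm{Cov}_t(\Phi,L\mid s_{\ge1})\bigr]\ \le\ 0. \tag{11}$$
Likewise $\mathrm{Cov}_t(\Phi,h^{r-1})$ is $\ge0$ for $r>1$ and $\le0$ for $0<r<1$. For $l=0$ all these covariances vanish.

*Proof.*

**Step 1 (each $\rho_i$ is non-increasing in each $s_j$).** This gives the monotonicity statements. By (8), $\partial\rho_i/\partial s_i=-\rho_i^2/\lambda$ with $\rho_{i+1}$ held fixed, and $\partial\rho_i/\partial\rho_{i+1}=\rho_i^2/\lambda$. By the chain rule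
$$\frac{\partial\rho_i}{\partial s_j}=-\prod_{k=i}^j\frac{\rho_k^2}\lambda\quad(j\ge i),\qquad\frac{\partial\rho_i}{\partial s_j}=0\quad(j<i).$$
By (9), $\Phi$ and $h$ are non-increasing in each $s_j$ and $L$ is non-decreasing. So $h^{r-1}$ is non-increasing for $r>1$ and non-decreasing for $0<r<1$.

**Step 2 (mixed derivatives of $\log D_t$).** We check the hypothesis of Lemma 2. Here $\log D_t=\log h-t(1-\rho_0)$ and
$$\partial_{s_j}(-t\beta)=-t\prod_{k=0}^j\frac{\rho_k^2}\lambda,\qquad \partial_{s_j}\log h=\sum_{i\le j}\frac1{\rho_i}\frac{\partial\rho_i}{\partial s_j}=-\sum_{i\le j}\frac{\rho_i}\lambda\prod_{k=i+1}^j\frac{\rho_k^2}\lambda .$$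
Both are minus polynomials with non-negative coefficients in the $\rho_k\ge0$. By Step 1 they are non-decreasing in every $s_i$. So $\partial_i\partial_j\log D_t\ge0$.

**Step 3 (apply Lemma 2).** This yields the covariances. Take $F=\Phi$ and $\tilde F=-L$ for (11). Take $\tilde F=h^{r-1}$ if $r>1$ and $\tilde F=-h^{r-1}$ if $0<r<1$. For $l=0$ there is one tree, with one leaf. $\square$

Hence $K_t\ge0$ and $-\Theta_l(a)\ge0$ for all $l,t,a\ge0$.

## 9. Entropy and power sums at a finite level: proof of Theorem 3

**Step 1 (entropy, bounded $\mathbf p$).** We average (6). Apply it to $\tau=T$ cut at level $n$. There are finitely many trees, so $\frac d{d\lambda}$ and $E$ commute. Fix a label $u$ with $|u|<n$ and put $l=n-|u|-1$. The event $u\in T$ and the pair $(\pi_u,g_u)$ are determined by the tree outside the strict descendants of $u$. Given that part and $\nu_u=\nu_T(u)$, the subtrees at the children of $u$, cut at level $n$, are i.i.d. GW trees of height $l$. For children $y\ne y'$ write $S_u=s+\beta_y+\beta_{y'}$, where $s\ge0$, the sum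 of the other $\beta$'s, is independent of $(T_y,T_{y'})$. Conditioning also on $s$, the inner sum in (6) with its factor $(S_u+g_u)^{-2}$ has expectation $\Theta_l(s+g_u)$. So
$$\frac d{d\lambda}E[H(\mu_n)]=\frac12\sum_{|u|<n}E\Bigl[1_{u\in T}\,\pi_u\sum_{y\ne y'}\bigl(-\Theta_{n-|u|-1}(s+g_u)\bigr)\Bigr]\ \ge\ 0. \tag{12}$$

**Step 2 (power sums, bounded $\mathbf p$).** The same argument applies with another test function. We have $\frac d{d\lambda}\sum_z\mu(z)^r=r\sum_z\partial_\lambda\mu(z)\phi(z)$ with $\phi=\mu^{r-1}$. By (4), $\phi(z)-\phi(w)=\bigl(\frac{\pi_u}{S_u+g_u}\bigr)^{r-1}\bigl(h_{y'}(z)^{r-1}-h_y(w)^{r-1}\bigr)$. The weight in (5) becomes $\pi_u^r(S_u+g_u)^{-(r+1)}$, and $x^{-(r+1)}=\Gamma(r+1)^{-1}\int_0^\infty t^re^{-tx}dt$ is again a mixture of exponentials. As in (7), the average of $h\,h'(\Phi-\Phi')(h'^{\,r-1}-h^{r-1})e^{-t\beta-t\beta'}$, summed over leaves, is $-2\langle1\rangle_t^2\,\mathrm{Cov}_t(\Phi,h^{r-1})$. So the derivative of $E\sum\mu_n^r$ is a combination, with non-negative weights, of such quantities. By Lemma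 3 it is $\ge0$ for $0<r<1$ and $\le0$ for $r>1$.

**Step 3 (general $\mathbf p$).** We remove the boundedness. Let $T^N\subset T$ keep the first $\nu\wedge N$ children of each kept vertex. It is a GW tree with the bounded law of $\nu\wedge N$, which charges no mass at $0$. A.s. $T^N$ and $T$ coincide up to level $n$ for $N$ large, so $H(\mu_n^{T^N})\to H(\mu_n^T)$. Since $0\le H(\mu_n^{T^N})\le\log Z_n$ and $E\log Z_n\le n\log m<\infty$, dominated convergence gives $E[H(\mu_n^{T^N})]\to E[H(\mu_n^T)]$. Monotonicity in $\lambda$ passes to the limit. For power sums use $\sum\mu^r\le Z_n$, which is integrable. $\square$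

## 10. $d_\lambda$ as the entropy rate of the exit laws: proof of Theorem 1

Fix $\lambda\in(0,m)$; $\mathbf p$ need not be bounded. Write $P_T$ for the law of the walk given $T$, and $H_n=H(\mu_n)$. All entropies below are taken under $P_T$.

**Proposition 4.** $\frac1nE[H_n]\to d_\lambda$.

*Proof.* Let $\beta=P_T(\text{the walk from }\varnothing\text{ never hits }\varnothing_*)$ and $\beta^{(j)}=P_T(\text{from }\varnothing,\text{ level }j\text{ is hit before }\varnothing_*)$. If $\beta=0$, the walk would return to $\varnothing_*$ forever; so transience gives $\beta>0$ a.s. The events defining $\beta^{(j)}$ decrease with $j$. A walk that hits $\varnothing_*$ in finite time has visited only finitely many levels before, and by transience a walk that never hits $\varnothing_*$ hits every level. So $\beta^{(j)}\downarrow\beta$. Write $\beta_a,\beta_a^{(j)}$ for the same quantities in $T_a$ with $a^-$ in the role of $\varnothing_*$.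

**Step 1 (the entropy of the ray).** We show $\frac1nE[H(\xi_n)]\to d_\lambda$. Let $Y_n=-\log\mu^T_\lambda(\{\eta:\eta_n=\xi_n\})\ge0$. By (1), $Y_n/n\to d_\lambda$ a.s., and $EY_n=E[H(\xi_n)]$. At most $Z_n$ atoms of the law of $\xi_n$ have mass less than $e^{-r}/Z_n$, so their total mass is at most $e^{-r}$. That is, $P_T(Y_n-\log Z_n>r)\le e^{-r}$ for $r\ge0$, and $E(Y_n-\log Z_n)^+\le1$. With (2),
$$0\le\frac{Y_n}n\le\log m+\varepsilon_n,\qquad \varepsilon_n=\frac1n\bigl(\log^+W_n+(Y_n-\log Z_n)^+\bigr),\qquad E\varepsilon_n\le\frac2n.$$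
Since $\varepsilon_n\to0$ in $L^1$, hence a.s. along a subsequence, $d_\lambda\le\log m$. The variables $\min(Y_n/n,\log m)$ are bounded and converge a.s. to $d_\lambda$, so their means converge to $d_\lambda$. They differ from $Y_n/n$ by at most $\varepsilon_n$. So $EY_n/n\to d_\lambda$.

**Step 2 (few vertices are visited before $\sigma_n$).** This bounds a sum needed twice. Fix $j\ge1$ and $n>j$. Let $\sigma_n$ be the hitting time of level $n$, $V_n$ the vertex hit (of law $\mu_n$), $A$ its ancestor at level $n-j$, and $B=\xi_{n-j}$. For $|a|=n-j$ let $\pi_a=P_T(\text{hit }a\text{ before }\sigma_n)$ and $\theta(a)=P_T(A=a)$. Then $\pi_a\beta^{(j)}_a\le\theta(a)\le\pi_a$: after hitting $a$, it suffices to hit level $n$ before $a^-$. For a fixed label $a$, $1_{a\in T}\pi_a$ is independent of $T_a$. Taking expectations in $\sum_a\pi_a\beta_a^{(j)}\le\sum_a\theta(a)=1$,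
$$E\sum_a\pi_a\le\frac1{E\beta^{(j)}}\le\frac1{E\beta}.$$

**Step 3 ($A=B$ with high probability, uniformly in $n$).** This compares the exit point with the ray. If $A=a$ and $B\ne a$, the walk is in $T_a$ at time $\sigma_n$ and must hit $a^-$ later. Let $R$ be the expected number (under $P_T$) of jumps $a^-\to a$ before $\sigma_n$. The event $A=a$ says that after one of these jumps, necessarily the last one before $\sigma_n$, level $n$ is hit before $a^-$. By the strong Markov property, $\theta(a)=R\beta_a^{(j)}$. A walk from $a$ that never hits $a^-$ hits level $n$, by transience. So likewise $P_T(A=a,\ a^-\text{ not hit after }\sigma_n)=R\beta_a$. Hence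
$$P_T(A=a,\ a^-\text{ hit after }\sigma_n)=R(\beta_a^{(j)}-\beta_a)=\theta(a)\Bigl(1-\frac{\beta_a}{\beta_a^{(j)}}\Bigr).$$
Summing, using $\theta(a)\le\pi_a$, independence and Step 2,
$$P(A\ne B)\le E\sum_a\pi_a\Bigl(1-\frac{\beta_a}{\beta_a^{(j)}}\Bigr)\le\delta_j:=\frac1{E\beta}E\Bigl[1-\frac{\beta}{\beta^{(j)}}\Bigr]\xrightarrow[j\to\infty]{}0$$
by bounded convergence, since $\beta>0$ a.s.

**Step 4 (compare entropies).** By Fano's inequality under $P_T$, $H(A|B)$ and $H(B|A)$ are at most $\log2+P_T(A\ne B)\log Z_{n-j}$. Since $\log Z_{n-j}\le n\log m+\log^+W_{n-j}$ and $P_T(A\neq B)\le1$, (2) shows that the expectation of this bound is at most $\log2+\delta_jn\log m+1$. Given $A=a$, $V_n$ takes at most $Z_j(T_a)$ values, so by independence and Step 2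
$$E[H(V_n|A)]\le E\sum_a\theta(a)\log Z_j(T_a)\le E\Bigl[\sum_a\pi_a\Bigr]E\log Z_j\le\frac{j\log m}{E\beta}.$$
As $A$ is a function of $V_n$, $H(A)\le H_n\le H(A)+H(V_n|A)$. Also $H(B)-H(B|A)\le H(A)\le H(B)+H(A|B)$. Together,
$$\bigl|E[H_n]-E[H(\xi_{n-j})]\bigr|\le\log2+1+\delta_jn\log m+\frac{j\log m}{E\beta}.$$
Divide by $n$ and let $n\to\infty$: by Step 1, $\limsup_n\bigl|\frac1nE[H_n]-d_\lambda\bigr|\le\delta_j\log m$. Then let $j\to\infty$. $\square$

*Proof of Theorem 1.* By Theorem 3, $E[H_n]$ is non-decreasing in $\lambda$ for each $n$. By Proposition 4, $d_\lambda=\lim_n\frac1nE[H_n]$ on $(0,m)$. By Section 3 this is $d_\lambda$ for the original law. $\square$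

## 11. A uniform lower bound on the derivative: proof of Theorem 2

To get strict monotonicity we need (12) to grow linearly in $n$, uniformly in $\lambda\in[\lambda_1,\lambda_2]\subset(0,m)$ and in the truncation $N$. So we need a uniform lower bound on $K_t$. The middle term in (11) was kept for this: it sees only the variance in $s_0$, that is, the number and the $\beta$'s of the siblings in the first generation.

**Step 1 (a uniform bound on escape probabilities).** This gives the constant $\beta_*$ used throughout. As $\mathbf p$ is not Dirac and $p_0=0$, pick $1\le a<b$ with $p_a,p_b>0$. Pick $N_0>b$ with $E[\nu\wedge N_0]>\lambda_2$, where $\nu$ has law $\mathbf p$. Let $\beta_*$ be the expectation of the probability that the $\lambda_2$-biased walk on $T^{N_0}$ from $\varnothing$ never hits $\varnothing_*$. The law of $\nu\wedge N_0$ is bounded and charges both $a$ and $b$, and its mean exceeds $\max(1,\lambda_2)$. So the walk is transient and $\beta_*>0$. By the recursion $\beta^{(l)}=S/(\lambda+S)$, with $S$ the sum of $\beta^{(l-1)}$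 over the children of the root and $\beta^{(0)}=1$, induction shows that $\beta^{(l)}$ increases with the tree and decreases in $\lambda$. By definition it decreases in $l$, and it is at least the probability of never hitting $\varnothing_*$. As $T^{N_0}\subset T^N$,
$$E\beta^{(l)}_\lambda(T^N)\ge\beta_*\qquad(N\ge N_0,\ \lambda\in[\lambda_1,\lambda_2],\ l\ge0).$$
From here on we work with $T^N$, $N\ge N_0$. The notation of Sections 7 and 8 refers to the law of $\nu\wedge N$, with mean $M=E[\nu\wedge N]\in[1,m]$ in place of $m$. Note $P(\nu\wedge N=a)=p_a$ and $P(\nu\wedge N=b)=p_b$.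

**Step 2 (from covariance to a variance of $\rho_0$).** Let $l\ge1$, $t\in[0,1]$. Given $s_{\ge1}$, (9) reads $\Phi=\rho_0\bigl(\frac1\lambda+\Phi_1\bigr)$ and $L=-\log\rho_0+\text{const}$, where $\Phi_1\ge0$ and the constant depend only on $s_{\ge1}$. On $(0,1)$ we have $(x-x')(\log x-\log x')\ge(x-x')^2$, since $\log$ has derivative at least $1$ there. So $\mathrm{Cov}(X,\log X)\ge\mathrm{Var}(X)$ for $X$ with values in $(0,1)$, and
$$-\mathrm{Cov}_t(\Phi,L\mid s_{\ge1})\ge\tfrac1\lambda\mathrm{Var}_t(\rho_0\mid s_{\ge1}).$$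
With (11),
$$-\mathrm{Cov}_t(\Phi,L)\ge\tfrac1\lambda E_t\bigl[\mathrm{Var}_t(\rho_0\mid s_{\ge1})\bigr].$$

**Step 3 (bound the conditional variance).** Under $P_t$, given $s_{\ge1}$, the law of $s_0$ has density proportional to $\omega=\rho_0e^{-t(1-\rho_0)}\le1$ with respect to the law of $\hat s_0$. Let $\hat s_0,\hat s_0'$ be independent copies, $\hat\nu,\hat\nu'$ their size-biased offspring numbers, and $\rho_0,\omega,\rho_0',\omega'$ the corresponding quantities for the same $s_{\ge1}$. Put $\mathcal Z=E[\omega\mid s_{\ge1}]\le1$. Then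
$$\mathcal Z\,\mathrm{Var}_t(\rho_0\mid s_{\ge1})=\frac1{2\mathcal Z}E\bigl[\omega\omega'(\rho_0-\rho_0')^2\mid s_{\ge1}\bigr]\ge\frac{ap_a\,bp_b}{M^2}E\bigl[\omega\omega'(\rho_0-\rho_0')^2\mid\hat\nu=a,\hat\nu'=b,s_{\ge1}\bigr],$$
since the cases $(\hat\nu,\hat\nu')=(a,b)$ and $(b,a)$ contribute equally. On $\{\hat\nu=a,\hat\nu'=b\}$ we have $\hat s_0,\hat s_0'\le b-1$, so by (8)
$$\rho_0,\rho_0'\ge\frac\lambda{\lambda+b},\qquad \omega\omega'\ge e^{-2}\frac{\lambda^2}{(\lambda+b)^2},\qquad|\rho_0-\rho_0'|=\frac{\rho_0\rho_0'}\lambda|\hat s_0-\hat s_0'|\ge\frac\lambda{(\lambda+b)^2}|\hat s_0-\hat s_0'| .$$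
Given $\hat\nu=a,\hat\nu'=b$, the second moment of $\hat s_0-\hat s_0'$ is at least the square of its mean, $\bigl((b-a)E\beta^{(l-1)}\bigr)^2\ge\beta_*^2$. As $M\le m$,
$$\mathcal Z\,\mathrm{Var}_t(\rho_0\mid s_{\ge1})\ge\kappa:=\frac{ap_a\,bp_b}{m^2}\,e^{-2}\,\frac{\lambda^4}{(\lambda+b)^6}\,\beta_*^2 .$$

**Step 4 (average over $s_{\ge1}$).** This turns Step 3 into a bound on $K_t$. By (9), $D_t=\bigl(\prod_{i=1}^{l-1}\frac{\rho_i}\lambda\bigr)\frac1\lambda\,\omega$. The variables $(\hat s_1,\dots,\hat s_{l-1})$ at height $l$ have the law of $(\hat s_0,\dots,\hat s_{l-2})$ at height $l-1$. So (10) at height $l-1$ gives $M^{l-1}E\prod_{i=1}^{l-1}\frac{\rho_i}\lambda=E\sum_{|w|=l-1}h(w)=E\beta^{(l-1)}\ge\beta_*$. Integrating first over $\hat s_0$,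
$$\langle1\rangle_tE_t\bigl[\mathrm{Var}_t(\rho_0\mid s_{\ge1})\bigr]=M^lE\Bigl[\prod_{i=1}^{l-1}\frac{\rho_i}\lambda\cdot\frac1\lambda\,\mathcal Z\,\mathrm{Var}_t(\rho_0\mid s_{\ge1})\Bigr]\ge\frac M\lambda\beta_*\kappa .$$
Moreover $\langle1\rangle_t=E[\beta^{(l)}e^{-t\beta^{(l)}}]\ge e^{-1}\beta_*$. With Step 2 and $M\ge1$,
$$K_t=-\langle1\rangle_t^2\,\mathrm{Cov}_t(\Phi,L)\ge e^{-1}\beta_*\cdot\frac1\lambda\cdot\frac M\lambda\beta_*\kappa\ \ge\ k_0:=e^{-3}\beta_*^4\,\frac{ap_a\,bp_b}{m^2}\,\frac{\lambda_1^2}{(\lambda_2+b)^6}>0,$$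
uniformly in $\lambda\in[\lambda_1,\lambda_2]$, $N\ge N_0$, $l\ge1$, $t\in[0,1]$.

**Step 5 (linear growth of the derivative).** We insert this in (12) for $T^N$. All terms are $\ge0$. Keep those with $|u|\le n-2$, so that $l\ge1$, and $\nu_u=b$. Then $s+g_u\le b+\lambda$, and by (7)
$$-\Theta_l(s+g_u)\ge2\int_0^1te^{-t(b+\lambda)}k_0\,dt\ge e^{-(b+\lambda)}k_0 .$$
There are $b(b-1)$ ordered pairs of children, and $b\ge2$. The number $\nu_u$ is independent of $1_{u\in T}\pi_u$. At each level $k\le n-2$ we have $\sum_{|u|=k}\pi_u\ge\sum_{|u|=k}\theta(u)=1$. There are $n-1$ such levels, so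
$$\frac d{d\lambda}E[H_n(T^N)]\ge c\,(n-1),\qquad c=\tfrac12b(b-1)p_b\,e^{-(b+\lambda_2)}k_0,\qquad\lambda\in[\lambda_1,\lambda_2],\ N\ge N_0 .$$
Integrate over $[\lambda',\lambda'']$, let $N\to\infty$ as in Step 3 of Section 9, divide by $n$, and let $n\to\infty$ with Proposition 4. This gives $d_{\lambda''}-d_{\lambda'}\ge c(\lambda''-\lambda')$.

**Step 6 (the bounds).** It remains to locate the values of $d_\lambda$. At $\lambda=0$ the chain of Section 4 only steps to uniform children, and $E_x\sigma_n<\infty$ still holds. So the Dirichlet operator is still invertible there, and $\mu_n(z)\to\prod_{x<z}\nu_T(x)^{-1}$ as $\lambda\downarrow0$. This limit is the law of the level-$n$ vertex of the walk $x_0=\varnothing,x_1,\dots$ that always steps to a uniform child. Its entropy is the expectation, given $T$, of $\sum_{k<n}\log\nu_T(x_k)$. The vertex $x_k$ is independent of its own number of children, so the mean of this entropy is $nE\log\nu$. By dominated convergence with the bound $\log Z_n$, $E[H_n]\to nE\log\nu$ as $\lambda\downarrow0$. By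 Theorem 3, $E[H_n]\ge nE\log\nu$ for all $\lambda>0$. Also $E[H_n]\le E\log Z_n\le n\log m$. Dividing by $n$, $E\log\nu\le d_\lambda\le\log m$ on $(0,m)$. Since $d_\lambda$ is strictly increasing on this open interval, both inequalities are strict. In terms of the original law, Section 3 gives $E\log\nu=\sum_kp^*_k\log k$. This completes the proof of Theorem 2. $\square$
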